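\title{Rigidity of post-critically finite polynomial endomorphisms of projective space}

\begin{abstract}
Let $(f_t)$ be an algebraic family, in characteristic $0$, of post-critically finite endomorphisms of $\mathbb{P}^N$ with a common totally invariant hyperplane $H$. We prove that if the restrictions $f_t|_H$ are all conjugate, then so are the $f_t$. The proof rescales a map with a large coefficient and reduces it modulo a large prime. The critical values of the reduced map lie on cones, so the Euler vector field lifts through it, and this forces it to be a translate of its leading form. The method also gives descent, finiteness and boundedness statements for post-critically finite polynomial maps with a given leading form, and a bound for their heights over number fields.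
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Fix integers $N\ge1$ and $d\ge2$ and an algebraically closed field $k$ of characteristic $0$. Varieties over algebraically closed fields are identified with their sets of closed points. An endomorphism $f$ of $\mathbb{P}^N$ of degree $d$ is given by $N+1$ forms of degree $d$ without a common zero. It is a finite map, so it sends irreducible hypersurfaces onto irreducible hypersurfaces. Its \emph{critical locus} $C_f$ is the set where the differential of $f$ is not invertible; it is the hypersurface cut out by the Jacobian determinant of the forms, which has degree $(N+1)(d-1)$.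

The map $f$ is \emph{post-critically finite} (PCF) if every irreducible component $Z$ of $C_f$ has finite forward orbit $\{f^n(Z):n\ge0\}$. Equivalently, the \emph{post-critical set} $P(f)=\bigcup_{n\ge1}f^n(C_f)$ is a proper closed subset: if it is, each $f^n(Z)$ with $n\geq1$ is one of its finitely many components. For $N=1$ this says that every critical point has finite orbit.

A hyperplane $H$ is \emph{totally invariant} if $f^*H=dH$. Then $f^{-1}(H)=H$, and for $N\ge2$ the restriction $f|_H$ is an endomorphism of degree $d$ of $H\cong\mathbb{P}^{N-1}$. For $N=1$ the map $f$ is a polynomial and $H$ is the point at infinity.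

Let $\mathsf{M}_d^N$ be the moduli space of endomorphisms of degree $d$ of $\mathbb{P}^N$: it is a variety whose points are the conjugacy classes under $\mathrm{PGL}_{N+1}(k)$, and every endomorphism of degree $d$ of $\mathbb{P}^N_B$ over a variety $B$ induces a morphism $B\to\mathsf{M}_d^N$. We let $\mathsf{M}_d^0$ be a point. An \emph{algebraic family} $f=(f_t)_{t\in B}$ is an endomorphism of degree $d$ of $\mathbb{P}^N_B$ over an irreducible variety $B$, together with a hyperplane $H\subset\mathbb{P}^N$ such that $f_t^*H=dH$ for all $t$. It is \emph{isotrivial} if all $f_t$ are conjugate, that is, if $B\to\mathsf{M}_d^N$ is constant. Isotriviality of $f|_H=(f_t|_H)_{t\in B}$ means that $B\to\mathsf{M}_d^{N-1}$ is constant; for $N=1$ this is no condition. The following conjecture is posed in \cite{slides}.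

\begin{quote}
\emph{If $f$ is an algebraic family of PCF maps with $f^*H=dH$, and $f|_H$ is isotrivial, then $f$ is isotrivial.}
\end{quote}

\subsection{What to expect}

Take $N=1$ and $f_c(x)=x^2+c$ over $\mathbb{C}$. If $|c|>2$, then $|z|\ge|c|$ implies $|z^2+c|\ge|z|(|z|-1)\ge(|c|-1)|z|$, so the orbit of the critical value $c$ tends to infinity. Thus PCF parameters are bounded, and a regular function $c$ on a variety that takes bounded values is constant. This suggests the general mechanism: the PCF condition bounds the coefficients, and a bounded algebraic family is constant.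

In higher dimension the family can move at infinity. If $g$ is an endomorphism of $\mathbb{P}^{N-1}$ given by forms $G=(G_1,\dots,G_N)$, its \emph{cone} is the endomorphism of $\mathbb{P}^N$ given on $\mathbb{A}^N$ by $x\mapsto G(x)$. The cone over a PCF map is PCF, and on $\mathbb{P}^1$ the flexible Latt\`es maps form non-isotrivial PCF families; in degree $4$ their cones are
\[
G_t(x,y)=\bigl((x^2-ty^2)^2,\ 4xy(x-y)(x-ty)\bigr),\qquad t\ne0,1
\]
(see Section~\ref{sec:lattes}). So a hypothesis on $f|_H$ is needed, and the conjecture says that once the map at infinity is frozen, the remaining coefficients are as rigid as $c$ was. The obstacle to copying the argument for $x^2+c$ is that for $N\ge2$ the critical locus in $\mathbb{A}^N$ is an unbounded hypersurface. It always contains points whose orbits escape to infinity, even when $f$ is PCF, so the escape of a critical orbit contradicts nothing. A different trace of the PCF condition has to be found.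

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $f=(f_t)_{t\in B}$ be an algebraic family with $f_t^*H=dH$, such that $f_t$ is PCF for every closed point $t\in B(k)$. If $f|_H$ is isotrivial, then $f$ is isotrivial.
\end{theorem}

To state the bounds behind this theorem we need a normal form. Choose coordinates with $H=\{X_0=0\}$ and put $x_i=X_i/X_0$ on $\mathbb{A}^N=\mathbb{P}^N\setminus H$. The condition $f^*H=dH$ says that the first form defining $f$ is a constant multiple of $X_0^d$. Scaling it to $X_0^d$, we see that $f$ is a polynomial map
\begin{equation}\label{eq:form}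
f=G+f_1+\dots+f_d,\qquad \deg G=d,\quad \deg f_i=d-i,\qquad G^{-1}(0)=\{0\},
\end{equation}
where $G$ and the $f_i$ are $N$-tuples of forms. Over any algebraically closed field we call a map of the shape \eqref{eq:form} \emph{regular of degree $d$}, with \emph{leading form} $G$; it is a lift of $g=f|_H$. The \emph{affine critical set} is $C'_f=\{\det Df=0\}\subset\mathbb{A}^N$.

Conjugation by a translation keeps $G$: by Taylor's formula $f(x+a)-a$ has leading form $G$ and part of degree $d-1$ equal to $f_1+DG\cdot a$. We remove this freedom as follows. In characteristic $0$ we have $\det DG\neq0$ (Lemma~\ref{lem:regular}), so the linear map $a\mapsto DG\cdot a$, from $N$-vectors to $N$-tuples of forms of degree $d-1$, is injective. Fix a set $I$ of $N$ elements of the monomial basis of the target such that the corresponding $N\times N$ minor $\delta_I$ of this map is nonzero; whenever $G$ is given, such an $I$ is fixed with it. Call $f$ \emph{normalized} if the $I$-coefficients of $f_1$ vanish. Exactly one translation conjugates $f$ to a normalized map, and it is found by solving a linear system whose matrix depends only on $G$ and has determinant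 $\delta_I$. For $N=1$ and $G=x^d$ we have $\delta_I=d$, and $f$ is normalized when it has no term $x^{d-1}$.

\begin{theorem}[Integrality]\label{thm:integral}
Let $K$ be an algebraically closed field of characteristic $0$ with a non-archimedean absolute value, valuation ring $O$ and residue field $\kappa$ of characteristic $p$, where $p=0$ or $p>\max(d,N(d-1))$. Let $G$ have coefficients in $O$, with reduction satisfying $\tilde G^{-1}(0)=\{0\}$, and let $|\delta_I|=1$. Then every normalized PCF map over $K$ with leading form $G$ has all its coefficients in $O$.
\end{theorem}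

\begin{theorem}\label{thm:more}
\leavevmode
\begin{enumerate}
\item \emph{Descent.} If $k_0\subset k$ is algebraically closed and $G$ has coefficients in $k_0$, then every normalized PCF map over $k$ with leading form $G$ has all its coefficients in $k_0$.
\item \emph{Finiteness.} For given $G$, $m\ge0$ and $n\ge1$ there are only finitely many normalized $f$ with leading form $G$ and $f^{m+n}(C'_f)\subset f^m(C'_f)$. Hence for a given $g$ there are at most countably many conjugacy classes of PCF maps $f$ with $f^*H=dH$ and $f|_H$ conjugate to $g$.
\item \emph{Relative rigidity.} For any algebraic family of PCF maps with $f^*H=dH$, with no hypothesis on $f|_H$, the images of $B$ in $\mathsf{M}_d^N$ (via $f_t$) and in $\mathsf{M}_d^{N-1}$ (via $f_t|_H$) have the same dimension.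
\item \emph{Flags.} Let $\mathbb{P}^N=L_N\supset L_{N-1}\supset\dots\supset L_r$ be linear subspaces with $\dim L_i=i$, and let $f$ be a family of PCF maps such that $L_{i-1}$ is totally invariant for $f_t|_{L_i}$ for all $t$ and all $i>r$. If $f|_{L_r}$ is isotrivial (which is automatic if $r=0$), then $f$ is isotrivial.
\item \emph{The hypothesis at infinity.} Every PCF map $g$ of $\mathbb{P}^{N-1}$ is $f|_H$ for a PCF map $f$, namely its cone; so the hypothesis on $f|_H$ in Theorem~\ref{thm:main} cannot be dropped when $N\ge2$ and non-isotrivial PCF families exist on $\mathbb{P}^{N-1}$. For $N=2$ and $k=\mathbb{C}$, in any non-isotrivial family of PCF maps with $f^*H=dH$ the restriction $f|_H$ is a family of flexible Latt\`es maps, and such families exist if and only if $d$ is a perfect square.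
\end{enumerate}
\end{theorem}

\begin{theorem}[Boundedness]\label{thm:bounded}
Let $K=\mathbb{C}$, or let $K$ be a complete algebraically closed non-archimedean field of characteristic $0$ with nontrivial absolute value and any residue characteristic. Given $G$ over $K$, there is a constant $C$ such that all normalized PCF maps over $K$ with leading form $G$ have coefficients of absolute value at most $C$.

Consequently, if $G$ is defined over a number field $E$, then the normalized PCF maps with leading form $G$ are all defined over $\overline{\mathbb{Q}}$, have coefficients that are integral outside a finite set of places of $E$ depending only on $G$, and have bounded height. Only finitely many of them are defined over fields of bounded degree.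
\end{theorem}

Section~\ref{sec:one} proves Theorem~\ref{thm:integral} for $N=1$ in a form that generalizes. After the preliminaries of Section~\ref{sec:prelim}, the algebraic heart of the paper is Proposition~\ref{prop:cone}, on maps whose critical values lie on cones. Section~\ref{sec:integral} deduces Theorem~\ref{thm:integral} from it, Section~\ref{sec:rigid} deduces Theorems~\ref{thm:main} and~\ref{thm:more} from Theorem~\ref{thm:integral}, and Section~\ref{sec:bounded} proves Theorem~\ref{thm:bounded}.

Over a field with an absolute value, $\|\cdot\|$ is the maximum of the absolute values of the coefficients of a polynomial or of a tuple of polynomials, and for $f$ as in \eqref{eq:form} we put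
\[
R(f)=\max_{1\le i\le d}\|f_i\|^{1/i}.
\]
Since $b^{-d}f(bx)=G+\sum_i b^{-i}f_i$, the number $R(f)$ is the scale $|b|$ at which the lower terms of $f$ stop being visible: it is the least value of $|b|$ for which all $b^{-i}f_i$ have coefficients of absolute value at most $1$.

\section{Polynomials in one variable}\label{sec:one}

Let $K$ be as in Theorem~\ref{thm:integral}, with $N=1$ and $G=x^d$. The condition on $p$ is $p=0$ or $p>d$. Let $f$ be normalized and PCF, and suppose that $R=R(f)>1$. If $|z|>R$, the term $z^d$ strictly dominates in $f(z)$, so $|f(z)|=|z|^d>|z|>R$ and the orbit of $z$ is infinite. Hence every critical value of $f$ has absolute value at most $R$.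

For a cubic $f=x^3+ax+b$ one finishes by hand. Here $R=\max(|a|^{1/2},|b|^{1/3})$. The critical points are $\pm\gamma$ with $a=-3\gamma^2$, and the critical values are $b\mp2\gamma^3$. Their sum and difference give $|2b|\le R$ and $|4\gamma^3|\le R$. As $|2|=|3|=1$, we get $|b|^{1/3}\le R^{1/3}$ and $|a|^{1/2}=|\gamma|\le R^{1/3}$, that is $R\le R^{1/3}$, which is absurd.

What happened is a mismatch of scales: critical points live at scale $R$, their images should live at scale $R^d$, and the PCF condition confines the images to scale $R$. To exploit this in any degree, choose $c\in K$ with $|c|=R$ and put $F(x)=c^{-d}f(cx)$. This is not a conjugacy, since source and target are scaled differently, but it carries critical points to critical points and critical values to critical values. The polynomial $F$ has coefficients in $O$, and its reduction $\tilde F$ is monic of degree $d$, has no term $x^{d-1}$, and differs from $x^d$ by the choice of $c$. Since $F'$ has unit leading coefficient, the roots of $\tilde F'$ are the reductions of the roots of $F'$. The critical values of $F$ have absolute value at most $R^{1-d}<1$. So \emph{every critical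 value of $\tilde F$ is $0$}.

Now consider $\xi=\tilde F/\tilde F'$. A root of $\tilde F'$ is a root of $\tilde F$. At a root of $\tilde F$, of multiplicity $e\le d$, the derivative vanishes to order exactly $e-1$, because $e\neq0$ in $\kappa$. So $\xi$ is a polynomial, it vanishes at every root of $\tilde F$, and it has degree $1$. Thus $\tilde F=(x-a)^d$ has a single root, its coefficient $-da$ of $x^{d-1}$ vanishes, and $\tilde F=x^d$, a contradiction.

Each ingredient has a form that makes sense for all $N$. The origin is the only point of $\mathbb{A}^1$ stable under scalars, so ``the critical values are $0$'' becomes ``the critical values lie on cones''. The function $\xi$ is the vector field $\xi\,\partial_x$ that sends $\tilde F$ to $\tilde F$, that is, the lift through $\tilde F$ of the Euler field $y\,\partial_y$, which is tangent to cones. The escape argument will be replaced by a comparison of scales: seen from far enough away any hypersurface looks like a cone, and at all scales beyond $R$ the map $f$ looks like $G$, which pulls cones back to cones.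

\section{Regular maps and cones}\label{sec:prelim}

\begin{lemma}\label{lem:regular}
Let $\kappa$ be an algebraically closed field of any characteristic and $F$ a regular map of degree $d$ over $\kappa$ with leading form $G$.
\begin{enumerate}
\item $F:\mathbb{A}^N\to\mathbb{A}^N$ is finite and surjective of degree $[\kappa(x):\kappa(F)]=d^N$. If $Z\subset \mathbb{A}^N$ is an irreducible hypersurface, so is $F(Z)$, and $\deg(Z\to F(Z))\cdot\deg F(Z)=d^{N-1}\deg Z$.
\item If $d\ne0$ in $\kappa$, then $\det DG\neq0$, and $\det DF$ has degree $N(d-1)$ with leading form $\det DG$.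
\item There are an integer $\mu$ and forms $A_{ij}$ of degree $\mu-d$, with coefficients in the field generated by the coefficients of $G$, such that
\begin{equation}\label{eq:null}
x_i^{\mu}=\sum_jA_{ij}G_j\qquad(1\le i\le N).
\end{equation}
Conversely, an identity \eqref{eq:null} for a tuple of forms $G$ implies $G^{-1}(0)=\{0\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Since $G^{-1}(0)=\{0\}$, the forms $X_0^d$ and $X_0^dF_i(X/X_0)$ have no common zero and define an endomorphism $\bar F$ of $\mathbb{P}^N$ with $\bar F^*\mathcal{O}(1)=\mathcal{O}(d)$ and $\bar F^{-1}(\mathbb{A}^N)=\mathbb{A}^N$. It is finite, because the ample bundle $\mathcal{O}(d)$ is trivial on its fibers. The projection formula $(\bar F^*L)^{r}\cdot Y=L^{r}\cdot \bar F_*Y$, for $L$ the hyperplane class and $Y$ of dimension $r$, gives the degree $d^N$ for $Y=\mathbb{P}^N$ and the last formula for $Y=\overline Z$.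

(2) By (1) applied to $G$, the extension $\kappa(x)/\kappa(G)$ has degree $d^N$, prime to the characteristic, so it is separable. A finite extension $\kappa(x)/\kappa(G)$ is separable exactly when $dG_1,\dots,dG_N$ span the differentials of $\kappa(x)$, that is, when $\det DG\neq0$. The part of degree $N(d-1)$ of $\det DF$ is $\det DG$, and there are no higher terms.

(3) The Nullstellensatz gives \eqref{eq:null} over $\kappa$, and we keep the parts of degree $\mu$. For fixed $\mu$ this is a linear system for the coefficients of the $A_{ij}$, so it is solvable over the field of coefficients of $G$. The converse holds because the right side vanishes on $G^{-1}(0)$.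
\end{proof}

\begin{lemma}\label{lem:pcf}
For a regular map $f$ in characteristic $0$ the following are equivalent: \emph{(a)} $f$ is PCF; \emph{(b)} the sets $f^n(C'_f)$, $n\ge0$, are finite in number; \emph{(c)} $f^{m+n}(C'_f)\subset f^m(C'_f)$ for some $m\ge0$, $n\ge1$. The property is unchanged by an extension of algebraically closed fields.
\end{lemma}

\begin{proof}
The first row of the Jacobian matrix of the forms $X_0^d,\ X_0^df_i(X/X_0)$ is $(dX_0^{d-1},0,\dots,0)$, so
\begin{equation}\label{eq:jac}
\text{Jacobian determinant}=dX_0^{d-1}\cdot X_0^{N(d-1)}(\det Df)(X/X_0).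
\end{equation}
Hence $C_f=H\cup\overline{C'_f}$. As $H$ is fixed, (a) says that the components of $C'_f$ have finite orbits. Then every $f^n(C'_f)$ is a union of members of a finite list, which is (b), and (b) gives (c) with equality. If (c) holds, then $f^{l+n}(C'_f)\subset f^l(C'_f)$ for all $l\ge m$, so every $f^l(C'_f)$ lies in the hypersurface $\bigcup_{j<m+n}f^j(C'_f)$, and every iterated image of a component of $C'_f$ is a component of that hypersurface; this is (a). Finally, (c) says that $f^{m+n}(C'_f)\setminus f^m(C'_f)$ is empty. This is a constructible set whose formation commutes with extension of algebraically closed fields, and so does its emptiness.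
\end{proof}

\begin{lemma}\label{lem:infinity}
Let $N\ge2$, let $f$ be a regular map in characteristic $0$, and $g=f|_H$. Then $C'_G$ is the affine cone over $C_g$, and $\overline{C'_f}\cap H=C_g$. If $f$ is PCF, then $P(g)=H\cap\bigcup_{n\ge1}f^n(\overline{C'_f})$ is a proper closed subset of $H$, and $g$ is PCF.
\end{lemma}

\begin{proof}
Let $x\neq0$. By Euler's identity $DG(x)\,x=d\,G(x)\neq0$, so $DG(x)$ maps the line through $x$ isomorphically onto the line through $G(x)$. The map that it induces on the quotients by these lines is the differential of $g$ at $[x]$. So $\det DG(x)=0$ if and only if $[x]\in C_g$. The closure of $\{\det Df=0\}$ is the zero set of the homogenization of $\det Df$, which restricts on $H$ to the leading form $\det DG$; thus $\overline{C'_f}\cap H=C_g$. Since $f^{-1}(H)=H$, we have $f^n(\overline{C'_f})\cap H=f^n(\overline{C'_f}\cap H)=g^n(C_g)$. If $f$ is PCF, the union is a finite union of irreducible hypersurfaces, each of which meets $\mathbb{A}^N$ and hence differs from $H$.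
\end{proof}

A closed subset of $\mathbb{A}^N$ is \emph{conic} if it is stable under multiplication by nonzero scalars.

\begin{lemma}\label{lem:conic}
Let $Z=\{h=0\}$ with $h$ irreducible, over an algebraically closed field. Then $Z$ is conic if and only if $h$ is homogeneous, and this holds as soon as $Z$ is contained in the zero set of a nonzero form.
\end{lemma}

\begin{proof}
If $Z$ is conic, the irreducible polynomial $h(\lambda y)$ has the same zero set as $h$, so $h(\lambda y)=\chi(\lambda)h(y)$. A nonzero component of degree $i$ gives $\chi(\lambda)=\lambda^i$, and two different degrees $i,i'$ would give $\lambda^{i-i'}=1$ for all $\lambda\neq0$, which is false in an infinite field. The converse is immediate. If $Z\subset\{Q=0\}$ with $Q$ a nonzero form, then $h$ divides $Q$, and a factor of a form is a form: the highest and lowest degrees occurring in a product are the sums of those of the factors.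
\end{proof}

\section{Maps whose critical values lie on cones}\label{sec:key}

If $F(x)=G(x-a)$, then $C'_F$ is a translate of the cone $C'_G$ and $F(C'_F)=G(C'_G)$ is a cone. The key fact is the converse.

\begin{proposition}\label{prop:cone}
Let $\kappa$ be algebraically closed of characteristic $p$, with $p=0$ or $p>\max(d,N(d-1))$. Let $F$ be a regular map of degree $d$ over $\kappa$ with leading form $G$. If $F(Z)$ is conic for every irreducible component $Z$ of $C'_F$, then $F(x)=G(x-a)$ for some $a\in\kappa^N$.
\end{proposition}

\begin{proof}
Put $J=\det DF$; by Lemma~\ref{lem:regular}(2) it is nonzero of degree $N(d-1)$. Let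
\[
\xi=J^{-1}\,\mathrm{adj}(DF)\,F
\]
be the unique vector of rational functions with $DF\cdot\xi=F$, and let $\theta=\sum_l\xi_l\,\partial/\partial x_l$, a derivation of $\kappa(x)$. Then $\theta(F_j)=F_j$ for all $j$: the field $\theta$ is the lift through $F$ of the Euler field $\sum_j y_j\,\partial/\partial y_j$. It can have poles only along $C'_F$. We show that it has none, and then that degrees leave only one possibility for $\xi$.

Let $Z=\{u=0\}$ be a component of $C'_F$, with $u$ irreducible. It suffices to show that $\xi$ is regular at one point $q$ of $Z$. Indeed, if $\xi_l=P/Q$ in lowest terms with $u\mid Q$, and also $\xi_l=P'/Q'$ with $Q'(q)\neq0$, then $PQ'=P'Q$ shows that $u$ divides $PQ'$, hence $Q'$, which is false. Let $\Delta=F(Z)=\{h=0\}$ with $h$ irreducible. By hypothesis and Lemma~\ref{lem:conic}, $h$ is a form, of degree $\delta$ say. Write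
\[
h\circ F=u^ev,\qquad e\ge1,\quad u\nmid v .
\]

\emph{Coordinates adapted to $Z$.} Near a general point of $Z$ we want to use $u$ as the coordinate transverse to $Z$ and to borrow the coordinates along $Z$ from $\Delta$. This needs $Z\to\Delta$ to be separable. By Lemma~\ref{lem:regular}(1), $\deg(Z\to\Delta)$ divides $d^{N-1}\deg Z$. If $p>0$, then $p\nmid d$ and $\deg Z\le N(d-1)<p$, so $\deg(Z\to\Delta)$ is prime to $p$ and the map is separable. A separable dominant map between irreducible varieties of the same dimension induces isomorphisms of cotangent spaces at the points of a dense open set. An irreducible polynomial is not a $p$-th power, so it has a nonzero partial derivative, and does not divide that derivative, which has smaller degree. So after renumbering the $y_j$, the polynomial $h_1=\partial h/\partial y_1$ does not vanish identically on $\Delta$, and $du$ does not vanish identically on $Z$. Choose $q\in Z$ such that $du(q)\neq0$, $h_1(F(q))\neq0$, $v(q)\neq0$, and $T^*_{F(q)}\Delta\to T^*_qZ$ is an isomorphism. Then $dy_2,\dots,dy_N$ is a basis of $T^*_{F(q)}\Delta$, so $dF_2,\dots,dF_N$ is a basis of $T_q^*Z=T_q^*\mathbb{A}^N/\kappa\,du$,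 and $du,dF_2,\dots,dF_N$ is a basis of $T_q^*\mathbb{A}^N$. The matrix expressing these forms in $dx_1,\dots,dx_N$ is therefore invertible over the local ring $\mathcal{O}_q$. So every $\phi\in\mathcal{O}_q$ has $d\phi=\phi_0\,du+\sum_{i\ge2}\phi_i\,dF_i$ with $\phi_0,\phi_i\in\mathcal{O}_q$, and pairing with $\xi$ gives
\begin{equation}\label{eq:chain}
\theta(\phi)=\phi_0\,\theta(u)+\sum_{i\ge2}\phi_iF_i .
\end{equation}
Taking $\phi=x_l$, we see that $\xi_l=\theta(x_l)$ is regular at $q$ as soon as $\theta(u)$ is.

\emph{The multiplicity $e$ is nonzero in $\kappa$.} By the chain rule,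
\[
d(u^ev)\wedge dF_2\wedge\dots\wedge dF_N=(h_1\circ F)\,J\,dx_1\wedge\dots\wedge dx_N .
\]
If $p>0$ divided $e$, then $d(u^ev)=u^e\,dv$, so $u^e$ would divide $(h_1\circ F)J$. Since $h_1(F(q))\neq0$, $u$ does not divide $h_1\circ F$, so $u^e\mid J$ and $p\le e\le N(d-1)$, against the hypothesis.

\emph{Regularity of $\theta(u)$.} Here we use that $\Delta$ is conic. Euler's identity for $h$ gives
\[
\theta(h\circ F)=\sum_j\Bigl(\frac{\partial h}{\partial y_j}\circ F\Bigr)F_j=\delta\,(h\circ F),
\]
that is $eu^{e-1}v\,\theta(u)+u^e\theta(v)=\delta u^ev$. Divide by $u^{e-1}$ and insert \eqref{eq:chain} for $\phi=v$: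
\[
(ev+uv_0)\,\theta(u)=u\Bigl(\delta v-\sum_{i\ge2}v_iF_i\Bigr).
\]
The factor $ev+uv_0$ takes the value $e\,v(q)\neq0$ at $q$, so it is a unit of $\mathcal{O}_q$ and $\theta(u)\in\mathcal{O}_q$. Hence $\xi$ is a vector of polynomials.

\emph{Degrees.} Suppose that $\xi$ has degree $m\ge2$, with top part $\xi^{(m)}\ne0$. The part of degree $d-1+m>d$ of $DF\cdot\xi=F$ reads $DG\cdot\xi^{(m)}=0$, which is impossible since $\det DG\neq0$. So $\xi=\xi^{(1)}+\xi^{(0)}$, and the part of degree $d$ reads $DG\cdot\xi^{(1)}=G=DG\cdot x/d$, whence $\xi^{(1)}=x/d$. Write $\xi^{(0)}=-a/d$. Then $DF(x)\cdot(x-a)=d\,F(x)$, and $F^a(y)=F(a+y)$ satisfies $DF^a(y)\cdot y=d\,F^a(y)$. By Euler's identity the component of degree $i$ of $F^a$ is killed by $i-d$, which is nonzero in $\kappa$ for $0\le i<d$ because $p=0$ or $p>d$. So $F^a$ equals its leading form $G$.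
\end{proof}

\begin{corollary}\label{cor:cone}
In Proposition~\ref{prop:cone}, let $I$ be a set of $N$ elements of the monomial basis of the $N$-tuples of forms of degree $d-1$. If the $I$-minor of $a\mapsto DG\cdot a$ is nonzero in $\kappa$ and the $I$-coefficients of the part of degree $d-1$ of $F$ vanish, then $F=G$.
\end{corollary}

\begin{proof}
The part of degree $d-1$ of $G(x-a)$ is $-DG\cdot a$. Its $I$-coefficients vanish, so $a=0$.
\end{proof}

\begin{remark}\label{rem:smallp}
The proposition fails in small characteristic, already for $N=1$. If $p=d$, the polynomial $x^p+x$ has no critical point. If $p<d$ and $p\nmid d$, the polynomial $x^{d-p}(x+1)^p$ has derivative $d\,x^{d-p-1}(x+1)^p$, so its only critical value is $0$; at the critical point $-1$ the multiplicity is $e=p$. Neither polynomial is a translate of $x^d$.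
\end{remark}

\section{Integrality}\label{sec:integral}

Let $K,O,\kappa,G$ be as in Theorem~\ref{thm:integral}. Since $K$ is algebraically closed, so is $\kappa$, and the value group $|K^*|$ is divisible. Reduction $O\to\kappa$ is written with a tilde for maps and a bar for points and polynomials. We use Gauss's lemma $\|PQ\|=\|P\|\,\|Q\|$. A \emph{hypersurface} is the zero set of a nonconstant polynomial.

For a hypersurface $V\subset K^N$ and $b\in K^*$, the \emph{view of $V$ at scale $b$} is the set $\tilde V_b\subset\kappa^N$ of reductions of the points of $(b^{-1}V)\cap O^N$. For example, if $V=\{x_1=a\}$ with $a\ne 0$, then $\tilde V_b$ is empty for $|b|<|a|$, it is the hyperplane $\{x_1=\overline{a/b}\}$, which is not conic, for $|b|=|a|$, and it is the cone $\{x_1=0\}$ for $|b|>|a|$.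

\begin{lemma}\label{lem:view}
Let $V=\{h=0\}$, and let $h_b$ be a constant multiple of $h(bx)$ with $\|h_b\|=1$.
\begin{enumerate}
\item $\tilde V_b=\{\bar h_b=0\}$; so $\tilde V_b$ is empty or a hypersurface.
\item There is a number $r(V)$ such that $\bar h_b$ is a form whenever $|b|\geq r(V)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $z\in O^N$ and $h_b(z)=0$, then $\bar h_b(\bar z)=0$. Conversely let $\bar h_b(\bar x)=0$ with $x\in O^N$. As $\bar h_b\neq0$, there is $w\in O^N$ with $\bar h_b(\bar x+\bar w)\neq0$. The polynomial $P(T)=h_b(x+Tw)\in O[T]$ has nonzero reduction, so $\|P\|=1$. Factor it as $c'\prod_i(T-\alpha_i)\prod_j(1-T/\beta_j)$ with $|\alpha_i|\le1<|\beta_j|$. All factors have norm $1$, so $|c'|=1$ and $\bar P=\bar c'\prod_i(T-\bar\alpha_i)$. Since $\bar P(0)=0$, some $\bar\alpha_i$ is $0$. The point $x+\alpha_iw$ lies in $b^{-1}V\cap O^N$ and reduces to $\bar x$.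

(2) The component of degree $i$ of $h(bx)$ has norm $|b|^i\|h^{(i)}\|$, where $h^{(i)}$ is that of $h$. For large $|b|$ the top degree strictly dominates, and the other components of $h_b$ reduce to $0$.
\end{proof}

The threshold $r(V)$ depends on $V$ and may be much larger than $R(f)$. The next lemma, which is where the PCF condition enters, brings it down to $R(f)$ for hypersurfaces with finite orbit.

\begin{lemma}\label{lem:descend}
Let $f$ be a regular map with leading form $G$ and $R=R(f)>1$, and let $V$ be a hypersurface such that the sets $f^n(V)$, $n\ge0$, are finite in number. If $|b|>R$, then $\tilde V_b$ is contained in the zero set of a nonzero form.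
\end{lemma}

\begin{proof}
Let $W$ be any hypersurface and $|b'|>R$. The map $b'^{-d}f(b'x)=G+\sum_ib'^{-i}f_i$ has coefficients in $O$ and reduces to $\tilde G$, because $\|b'^{-i}f_i\|\le(R/|b'|)^i<1$. It sends $b'^{-1}W\cap O^N$ into $b'^{-d}f(W)\cap O^N$. Reducing, $\tilde G(\tilde W_{b'})\subset\widetilde{f(W)}_{b'^d}$. Since $|b'|>R>1$, also $|b'^d|>R$, so we can iterate:
\[
\tilde G^n(\tilde V_b)\subset\widetilde{f^n(V)}_{b^{d^n}}\qquad(n\ge0).
\]
The scales $|b|^{d^n}$ tend to infinity, while the numbers $r(f^n(V))$ take finitely many values. So for large $n$ the right side is the zero set of a nonzero form $Q$, by Lemma~\ref{lem:view}. Then $\tilde V_b$ lies in the zero set of the form $Q\circ\tilde G^n$, which is nonzero because $\tilde G$ is surjective by Lemma~\ref{lem:regular}(1).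
\end{proof}

For $N=1$ and $V=\{z\}$ the lemma says that $|z|\ne|b|$ for all $|b|>R$, so $|z|\le R$: this is the escape argument of Section~\ref{sec:one}.

\begin{proof}[Proof of Theorem~\ref{thm:integral}]
Let $f$ be normalized and PCF, and suppose that $R=R(f)>1$. Choose $c\in K^*$ with $|c|=R$ and put
\[
F(x)=c^{-d}f(cx)=G+\sum_ic^{-i}f_i .
\]
Its coefficients lie in $O$, and some coefficient of some $c^{-i}f_i$ has absolute value $1$, so $\tilde F\neq\tilde G$. The map $\tilde F$ is regular of degree $d$ with leading form $\tilde G$. By Lemma~\ref{lem:regular}(2), $\det D\tilde F\neq0$, so $\det DF$ has norm $1$. It is a constant multiple of $(\det Df)(cx)$. Put $V=C'_f$; by Lemma~\ref{lem:view}(1), $\tilde V_c=C'_{\tilde F}$. The map $F$ sends $c^{-1}V\cap O^N$ into $c^{-d}f(V)\cap O^N$, so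
\[
\tilde F(C'_{\tilde F})\subset\widetilde{f(V)}_{c^d}.
\]
The scale $|c|=R$ is not in the range of Lemma~\ref{lem:descend}, but after one application of $f$ we are at scale $|c^d|=R^d>R$. By Lemma~\ref{lem:pcf}(b), Lemma~\ref{lem:descend} applies to $f(V)$ and $b=c^d$. So for each component $Z$ of $C'_{\tilde F}$ the irreducible hypersurface $\tilde F(Z)$ lies in the zero set of a nonzero form, and it is conic by Lemma~\ref{lem:conic}. The $I$-minor of $a\mapsto D\tilde G\cdot a$ is the reduction of $\delta_I$, which is nonzero since $|\delta_I|=1$, and the $I$-coefficients of $c^{-1}f_1$ vanish. Corollary~\ref{cor:cone} gives $\tilde F=\tilde G$, a contradiction. Hence $R\le1$.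
\end{proof}

\begin{remark}
Some restriction on $p$ is needed. The polynomial $f=x^3+\frac32x$ is normalized and PCF, since its critical points satisfy $x^2=-\frac12$ and are fixed, but it is not $2$-integral. With $c^2=\frac32$ the rescaled map is $F=x^3+x$, whose reduction $x(x+1)^2$ modulo $2$ is the second example of Remark~\ref{rem:smallp}.
\end{remark}

\section{Rigidity}\label{sec:rigid}

We return to the field $k$. It carries no absolute value a priori, and we are free to choose one that is adapted to $G$.

\subsection{An absolute value adapted to the leading form}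

We use two standard ways of extending a non-archimedean absolute value from a field $L$. On a purely transcendental extension $L(T)$, the Gauss norm $|P/Q|=\|P\|/\|Q\|$ is an absolute value, by Gauss's lemma. And an absolute value on $L$ extends to every algebraic extension of $L$.

\begin{lemma}\label{lem:abs}
Let $S\subset k^*$ be finite. For all but finitely many primes $p$ there is an absolute value on $k$ that extends the $p$-adic absolute value of $\mathbb{Q}$ and has $|s|=1$ for all $s\in S$.
\end{lemma}

\begin{proof}
Let $T$ be a transcendence basis of $k/\mathbb{Q}$. Take the $p$-adic Gauss norm on $\mathbb{Q}(T)$ and extend it to $k$. The nonzero coefficients of the minimal polynomials over $\mathbb{Q}(T)$ of the elements of $S$ are finitely many quotients of polynomials with integer coefficients, so for all but finitely many $p$ they have absolute value $1$. A root of a monic polynomial with coefficients of absolute value at most $1$ has absolute value at most $1$. This applies to $s$. Since the constant term is nonzero, it also applies to $s^{-1}$, a root of the reversed polynomial divided by the constant term.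
\end{proof}

The normalized maps with leading form $G$ are the points of an affine space $\mathcal{P}_G$ over $k$, with the free coefficients of $f_1,\dots,f_d$ as coordinates. Recall Chevalley's theorem: the image of a constructible set under a morphism of varieties is constructible. A constructible subset of $\mathbb{A}^1$ is finite or cofinite.

\begin{proposition}\label{prop:finite}
Every constructible subset $\Sigma\subset\mathcal{P}_G$ that consists of PCF maps is finite.
\end{proposition}

\begin{proof}
Let $S$ consist of $\delta_I$ and the nonzero coefficients of the $G_j$ and of the $A_{ij}$ in \eqref{eq:null}. Choose $p>\max(d,N(d-1))$ and an absolute value as in Lemma~\ref{lem:abs}. Then $G$ has coefficients in $O$, $|\delta_I|=1$, and reducing \eqref{eq:null} gives $\tilde G^{-1}(0)=\{0\}$. By Theorem~\ref{thm:integral}, each coordinate $\alpha$ of $\mathcal{P}_G$ maps $\Sigma$ into $O$. So the constructible set $\alpha(\Sigma)\subset\mathbb{A}^1$ omits the infinitely many points $p^{-n}$, $n\ge1$, and is finite. All coordinates take finitely many values on $\Sigma$.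
\end{proof}

The argument tests one member of $\Sigma$ at a time. This is why no bound on the lengths of the critical orbits across a family is needed, and why the PCF condition at closed points suffices, also over a countable field such as $\overline{\mathbb{Q}}$.

\subsection{Proof of Theorem~\ref{thm:main}}

We first freeze the leading form of a single map.

\begin{lemma}\label{lem:freeze}
Let $G,G'$ be leading forms over $k$ that induce conjugate maps of $H$ (no condition if $N=1$). Then $\sigma^{-1}\circ G'\circ\sigma=G$ for some $\sigma\in\mathrm{GL}_N(k)$.
\end{lemma}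

\begin{proof}
There is $\sigma_0\in\mathrm{GL}_N(k)$ such that $\sigma_0^{-1}G'\sigma_0$ and $G$ induce the same map of $H$, so $\sigma_0^{-1}G'\sigma_0=uG$ with $u\in k^*$; for $N=1$ take $\sigma_0=1$. Put $\sigma=c\sigma_0$ with $c^{d-1}u=1$. Then $\sigma^{-1}G'\sigma=c^{d-1}uG=G$.
\end{proof}

The map $\Phi:B\to\mathsf{M}_d^N$ is a morphism of varieties, so its fibers are closed, and it suffices to show that $\Phi$ is constant on a dense subset of $B$. Replacing $B$ by an affine open subset, we may assume that $f$ is given by forms $F_0,\dots,F_N$ with coefficients in $\mathcal{O}(B)$. Since $f_t^*H=dH$ for all $t$, we have $F_0=uX_0^d$ with $u\in\mathcal{O}(B)$ nowhere zero. Dividing by $u$, we get $f_t$ in the form \eqref{eq:form} with coefficients in $\mathcal{O}(B)$ and leading form $G_t$.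

Fix $t_0$ and put $G=G_{t_0}$. By the hypothesis on $f|_H$ and Lemma~\ref{lem:freeze}, the closed set
\[
\{(t,\sigma)\in B\times\mathrm{GL}_N:\ \sigma^{-1}\circ G_t\circ\sigma=G\}
\]
surjects onto $B$, so one of its irreducible components $B'$ dominates $B$. For $(t,\sigma)\in B'$ the map $\sigma^{-1}f_t\sigma$ has leading form $G$ and coefficients in $\mathcal{O}(B')$. The translation that normalizes it solves a linear system with constant invertible matrix, so it is a regular function on $B'$. We obtain a morphism $\nu:B'\to\mathcal{P}_G$ such that $\nu(t,\sigma)$ is conjugate to $f_t$, and in particular PCF. The image $\nu(B')$ is constructible, hence finite by Proposition~\ref{prop:finite}, and irreducible, hence a point. So $\Phi$ is constant on the image of $B'$, which is dense in $B$. This proves Theorem~\ref{thm:main}.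

The hypothesis on $f|_H$ was used exactly once: it makes $G$ independent of $t$, so that one prime and one absolute value serve for all members of the family.

\subsection{Descent and finiteness}

\begin{proof}[Proof of Theorem~\ref{thm:more}(1)]
Suppose that a coefficient $c$ of $f$ is not in $k_0$. Then $c$ is transcendental over $k_0$. On $k_0(c)$ take the absolute value $|P(c)/Q(c)|=2^{\deg P-\deg Q}$, which is trivial on $k_0$ and has $|c|=2$. Extend it to $k$, by the Gauss norm on a transcendence basis of $k/k_0(c)$ and then algebraically. The residue field contains $k_0$, so it has characteristic $0$. The coefficients of $G$ and of the $A_{ij}$ in \eqref{eq:null} lie in $k_0\subset O$, and $\delta_I\in k_0^*$. So Theorem~\ref{thm:integral} applies and gives $|c|\le1$, a contradiction.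
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(2)]
Let $\mathcal{Z}_l\subset\mathcal{P}_G\times\mathbb{A}^N$ be the image of the closed set $\{(f,x):\det Df(x)=0\}$ under $(f,x)\mapsto(f,f^l(x))$. It is constructible, with fiber $f^l(C'_f)$ over $f$. The set $\Sigma_{m,n}$ in question is the complement of the projection of $\mathcal{Z}_{m+n}\setminus\mathcal{Z}_m$ to $\mathcal{P}_G$, so it is constructible. It consists of PCF maps by Lemma~\ref{lem:pcf}, and is finite by Proposition~\ref{prop:finite}. Now let $G$ be a lift of $g$. A PCF map $f$ with $f|_H$ conjugate to $g$ is conjugate to a member of $\mathcal{P}_G$, by Lemma~\ref{lem:freeze} and a translation, and that member lies in some $\Sigma_{m,n}$ by Lemma~\ref{lem:pcf}. The union of the $\Sigma_{m,n}$ is countable.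
\end{proof}

\subsection{Relative rigidity and flags}

\begin{proof}[Proof of Theorem~\ref{thm:more}(3)]
Let $\Phi:B\to\mathsf{M}_d^N$ and $\Psi:B\to\mathsf{M}_d^{N-1}$ be the two maps. For $N=1$ the claim is Theorem~\ref{thm:main}, so let $N\geq2$. We show that each map is constant on the irreducible components of the fibers of the other.

If $T$ is an irreducible component of a fiber of $\Psi$, Theorem~\ref{thm:main} applies to the family over $T$, and $\Phi$ is constant on $T$. Let $T$ be an irreducible component of a fiber of $\Phi$, and $t_0\in T$. For $t\in T$ write $f_t=\sigma_tf_{t_0}\sigma_t^{-1}$. Then $H_t=\sigma_t^{-1}H$ is totally invariant for $f_{t_0}$, and $f_t|_H$ is conjugate to $f_{t_0}|_{H_t}$. By \eqref{eq:jac}, the $(d-1)$-st power of the equation of a totally invariant hyperplane divides the Jacobian determinant of $f_{t_0}$, a nonzero form of degree $(N+1)(d-1)$. So there are at most $N+1$ such hyperplanes, $\Psi$ takes finitely many values on the irreducible set $T$, and $\Psi$ is constant on $T$.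

For $t$ in a dense open subset of $B$, all components of the fiber of $\Phi$ through $t$ have dimension $\dim B-\dim\Phi(B)$, and all components of the fiber of $\Psi$ through $t$ have dimension $\dim B-\dim\Psi(B)$. A component through $t$ of either fiber is contained in the other fiber, so the two numbers are equal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(4)]
By Lemma~\ref{lem:infinity} and descending induction on $i$, every $f_t|_{L_i}$ with $i>r$ is PCF. Theorem~\ref{thm:main} for the family $f|_{L_i}$ with hyperplane $L_{i-1}$ shows, for $i=r+1,\dots,N$ in turn, that $f|_{L_i}$ is isotrivial.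
\end{proof}

\subsection{Cones and Latt\`es maps}\label{sec:lattes}

A \emph{flexible Latt\`es map} is a map $g$ of $\mathbb{P}^1$ with $g\circ x=x\circ L$, where $x:E\to E/\{\pm1\}\cong\mathbb{P}^1$ is the quotient map of an elliptic curve and $L(P)=mP+P_0$ with $m\ge2$ an integer and $2P_0=0$. Comparing degrees gives $\deg g=m^2$. We use Thurston's rigidity theorem in the following form (\cite{DH}; \cite[Thm.~2.2]{McM}): a non-isotrivial algebraic family of PCF endomorphisms of $\mathbb{P}^1_{\mathbb{C}}$ is a family of flexible Latt\`es maps.

\begin{proof}[Proof of Theorem~\ref{thm:more}(5)]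
Let $N\geq2$ and let $g$ be PCF on $\mathbb{P}^{N-1}$ with lift $G$. By Lemma~\ref{lem:infinity}, $C'_G$ is the affine cone over $C_g$. The map $G$ sends the cone over a subset $Y$ onto the cone over $g(Y)$, since $G(\lambda x)=\lambda^dG(x)$ and every scalar is a $d$-th power. So $G^n(C'_G)$ is the cone over $g^n(C_g)$, and $f=G$ is PCF by Lemma~\ref{lem:pcf}, with $f|_H=g$. If $(g_t)$ is a non-isotrivial family of PCF endomorphisms of $\mathbb{P}^{N-1}$, then over an open subset of the base it has lifts $G_t$ with regular coefficients and is still non-isotrivial. The cones $f_t=G_t$ form an algebraic family of PCF maps, and part (3) gives $\dim\Phi(B)=\dim\Psi(B)>0$.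

Let $N=2$, $k=\mathbb{C}$, and let $f$ be a non-isotrivial family of PCF maps. Then $f|_H$ is non-isotrivial by Theorem~\ref{thm:main} and consists of PCF maps by Lemma~\ref{lem:infinity}. By Thurston's theorem it is a family of flexible Latt\`es maps, and $d$ is a perfect square.

Conversely let $d=m^2$ with $m\ge2$, and let $E_t:y^2=x(x-1)(x-t)$. Multiplication by $m$ on the generic curve commutes with $-1$, so it descends to a rational map over $\mathbb{C}(t)$, which gives an algebraic family $(g_t)$ over a dense open subset of $\mathbb{A}^1\setminus\{0,1\}$ with $g_t\circ x=x\circ[m]$. For $m=2$ the duplication formula gives $g_t(x)=(x^2-t)^2/\bigl(4x(x-1)(x-t)\bigr)$. The map $[m]$ is unramified and $x$ is ramified, to order $2$, exactly at $E_t[2]$. Comparing ramification indices in $g_t\circ x=x\circ[m]$, we find that $x(P)$ is critical for $g_t$ if and only if $mP\in E_t[2]$ and $P\notin E_t[2]$. So the critical values lie in $x(E_t[2])=\{0,1,t,\infty\}$, which $g_t$ maps into itself. All four points are post-critical. For $m\ge3$ each point of $E_t[2]$ has $m^2>4$ preimages under $[m]$, one of which is not in $E_t[2]$. For $m=2$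 the preimages of a point of order $2$ have order $4$, so $0,1,t$ are critical values, and they map to $\infty$. Thus $P(g_t)=\{0,1,t,\infty\}$. A conjugacy from $g_t$ to $g_{t'}$ maps $P(g_t)$ onto $P(g_{t'})$, so $t'$ is one of the finitely many cross-ratios of $0,1,t,\infty$ in some order. Hence $(g_t)$ is not isotrivial, and its cones give the required family.
\end{proof}

\section{Boundedness}\label{sec:bounded}

Let $K$ and $G$ be as in Theorem~\ref{thm:bounded}; $K^N$ carries the maximum norm. Suppose that there are normalized PCF maps $f_j$ ($j\ge1$) with leading form $G$ and $R_j=R(f_j)\to\infty$. Choose $c_j\in K$ with $|c_j|=R_j$ and put $F_j(x)=c_j^{-d}f_j(c_jx)$. The lower coefficients of $F_j$ have absolute value at most $1$, and one of them has absolute value $1$.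

Reduction is no longer available: over $\mathbb{C}$ there is no residue field, and in small residue characteristic Proposition~\ref{prop:cone} fails. Instead we pass to a limit of the $F_j$, which lives in characteristic $0$. The cost is that Lemma~\ref{lem:descend} is lost. At scales beyond $R_j$ the map $f_j$ is only close to $G$, and the number of iterations needed to reach the scale at which the post-critical set of $f_j$ looks conic is not bounded in $j$, so the errors might accumulate. We therefore follow a single critical value. Fix a line $K\hat q$ whose point at infinity $q$ is periodic and not post-critical for $g$; the post-critical set of $f_j$ meets this line in a bounded set. For every $n$ we construct a curve close to the line, with an error \emph{uniform in $n$}, that a multiple of $n$ iterations of $f_j$ maps into the line. A non-conic set of critical values crosses the line at scale $R_j^d$, hence crosses the curve, and the crossing point is carried to a post-critical point arbitrarily far out on the line.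

\subsection{The limit map}

If $K$ is non-archimedean it is not locally compact, so we take the limit along a nonprincipal ultrafilter $U$ on the positive integers. Recall that $U$ contains the cofinite sets, is closed under finite intersections, and contains one of the pieces of any finite partition; every bounded real sequence has a limit $\lim_U$, compatible with sums, products and ordinary limits. A statement holds for \emph{$U$-many $j$} if the set of $j$ for which it holds belongs to $U$.

Let $K_U$ be the ring of bounded sequences $(a_j)$ in $K$ modulo those with $\lim_U|a_j|=0$, with $|[a_j]|=\lim_U|a_j|$. It contains $K$ as constant sequences. It is a field, since a sequence with positive limit is bounded away from $0$ for $U$-many $j$ and can be inverted there. It is algebraically closed, since the roots of monic polynomials of fixed degree with bounded coefficients are bounded. If $K=\mathbb{C}$, bounded sequences converge along $U$ by compactness, and $K_U=\mathbb{C}$.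

Let $F=[F_j]$, taken coefficientwise. It has leading form $G$, it is regular over $K_U$ by \eqref{eq:null}, and it is normalized. One fixed lower coefficient has absolute value $1$ for $U$-many $j$, so $F\neq G$. By Corollary~\ref{cor:cone} in characteristic $0$,
\begin{equation}\label{eq:notconic}
F(Z)\text{ is not conic for some component }Z\text{ of }C'_F .
\end{equation}

\subsection{An equation for the critical values}

To transfer \eqref{eq:notconic} back to $F_j$ we need an equation for $F(C'_F)$ that depends polynomially on the coefficients of the map. Let $F^u=G+\sum_iF^u_i$ be the universal map, whose lower coefficients are indeterminates, and let $\mathcal{R}$ be the polynomial ring over $K$ in these indeterminates. Put $L=N(d-1)d^{N-1}$.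

\begin{lemma}\label{lem:norm}
There is a polynomial $\mathcal{N}\in\mathcal{R}[y_1,\dots,y_N]$ with the following properties. For every algebraically closed field $K'\supset K$ and every regular map $\Phi$ over $K'$ with leading form $G$, the specialization $\mathcal{N}_\Phi\in K'[y]$ has zero set $\Phi(C'_\Phi)$. Moreover $\mathcal{N}$ has degree $L$ in $y$, and its component of degree $L$ is $\mathcal{N}_G\in K[y]$.
\end{lemma}

\begin{proof}
Give $x_i$ weight $1$, the coefficients of $F_i^u$ weight $i$, and $y_j$ weight $d$. Then $y\mapsto F^u$ makes $\mathcal{R}[x]$ a graded module over the positively graded ring $\mathcal{R}[y]$, and its quotient by the ideal generated by all variables of $\mathcal{R}[y]$ is $K[x]/(G)$. This algebra has dimension $d^N$, because $K[x]$ is a finite free module over $K[G]$ (the $G_j$ form a homogeneous system of parameters) of rank $d^N$. Choose $d^N$ monomials that form a basis of $K[x]/(G)$. By the graded Nakayama lemma (homogeneous elements that generate the quotient generate the module, by induction on the weight) they generate $\mathcal{R}[x]$ over $\mathcal{R}[y]$. By Lemma~\ref{lem:regular}(1) applied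 to $F^u$, the module $\mathcal{R}[x]$ has rank $d^N$ over the domain $\mathcal{R}[y]$. So the kernel of $\mathcal{R}[y]^{d^N}\to\mathcal{R}[x]$ is a torsion submodule of a free module, hence zero, and the monomials form a basis.

Let $\mathcal{N}$ be the determinant of multiplication by $\det DF^u$ in this basis. Specializing $F^u$ to $\Phi$ and $y$ to a point $y_0$, we see that $\mathcal{N}_\Phi(y_0)$ is the determinant of multiplication by $\det D\Phi$ on the finite-dimensional algebra $K'[x]/(\Phi-y_0)$. It vanishes if and only if $\det D\Phi$ is not a unit there, that is, vanishes at some point of $\Phi^{-1}(y_0)$. This gives the zero set.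

The element $\det DF^u$ has weight $w=N(d-1)$, so the matrix entry attached to basis monomials $m_\alpha,m_\beta$ has weight $w+\deg m_\beta-\deg m_\alpha$, and $\mathcal{N}$ is homogeneous of weight $wd^N=dL$. A term of degree $i$ in $y$ thus has a coefficient in $\mathcal{R}$ of weight $d(L-i)$. So $i\le L$, the coefficients for $i=L$ are constants, and those for $i<L$ vanish under the specialization to $G$. Finally $\mathcal{N}_G\neq0$, since $G(C'_G)$ is a hypersurface.
\end{proof}

Write $\mathcal{N}_j=\mathcal{N}_{F_j}$, and $\mathcal{N}_{j,i}$, $\mathcal{N}_{F,i}$ for the components of degree $i$. The $\mathcal{N}_j$ have bounded coefficients and $[\mathcal{N}_j]=\mathcal{N}_F$. If $\mathcal{N}_F$ were a form, every $F(Z)$ would be conic by Lemma~\ref{lem:conic}. So by \eqref{eq:notconic} there is $i_0<L$ with $\mathcal{N}_{F,i_0}\neq0$.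

\subsection{The line}

For $N=1$ let $q$ be the point $H$, $m=1$, and $C_g=P(g)=\emptyset$. For $N\ge2$, Lemma~\ref{lem:infinity} applied to $f_1$ shows that $P(g)$ is contained in the zero set of a nonzero form $Q$ over $K$. The periodic points of $g$ are Zariski dense in $\mathbb{P}^{N-1}(K)$ by \cite[Thm.~5.1]{Fak}. A nonzero form over $K_U$ does not vanish on all of them: write it as a combination of forms over $K$ with coefficients linearly independent over $K$; at a $K$-point it vanishes only if all these forms do. Applied to $Q\,\mathcal{N}_{F,i_0}$, this gives a periodic point $q\in H(K)\setminus P(g)$ at which $\mathcal{N}_{F,i_0}$ does not vanish. Let $m$ be its period.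

Put $e=d^m$. If $\hat q_0$ is a lift of $q$ and $G^m(\hat q_0)=\lambda_0\hat q_0$, then $\hat q=\lambda\hat q_0$ with $\lambda^{e-1}\lambda_0=1$ satisfies $G^m(\hat q)=\hat q$. Renumber the coordinates so that $\hat q_1\neq0$, and let $M=\{x_1=0\}$. Then $K^N=K\hat q\oplus M$ and $|X(\hat q+v)|\ge|X||\hat q_1|$ for $X\in K$, $v\in M$. The condition $q\notin P(g)$ has three consequences.
\begin{enumerate}
\item[(i)] The differential of $g^m$ at $q$ is invertible. Otherwise some $g^l(q)$ lies in $C_g$, all its forward images lie in $P(g)$, and $q$ is one of them.
\item[(ii)] $\mathcal{N}_G(\hat q)\neq0$. Otherwise $\hat q=G(x)$ with $x\in C'_G\setminus\{0\}$, and $q\in g(C_g)\subset P(g)$.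
\item[(iii)] For each $j$ the set $K\hat q\cap\bigcup_{n\ge1}f_j^n(C'_{f_j})$ is finite; let $\tau_j$ bound the norms of its points. For $N=1$ this is the PCF condition. For $N\ge2$, the closure of the line contains $q$, which by Lemma~\ref{lem:infinity} lies on none of the finitely many hypersurfaces $f_j^n(\overline{C'_{f_j}})$, so the line is contained in none of them.
\end{enumerate}
The polynomial
\[
P(t)=\sum_{i\le L}\mathcal{N}_{F,i}(\hat q)\,t^{L-i}\in K_U[t],
\]
which equals $t^L\mathcal{N}_F(t^{-1}\hat q)$, has $P(0)=\mathcal{N}_G(\hat q)\neq0$ and is nonconstant by the choice of $q$. Its roots are the crossings of the line with the critical values of $F$. Fix $r\in|K^*|$ larger than the absolute values of all roots of $P$.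

\subsection{Curves mapped into the line}

For $\rho\in|K^*|$ let $\mathcal{A}_\rho$ be the ring of analytic functions on the disc $\{|\omega|\le\rho\}$ of $K$: functions continuous on the disc and holomorphic inside if $K=\mathbb{C}$, and power series $\sum a_i\omega^i$ with $|a_i|\rho^i\to0$ otherwise. With the supremum norm it is a Banach algebra, and the Taylor coefficients of $\varphi\in\mathcal{A}_\rho$ satisfy $|a_i|\rho^i\le\|\varphi\|_{\sup}$; this is Cauchy's inequality over $\mathbb{C}$, and in the non-archimedean case $\|\varphi\|_{\sup}=\max_i|a_i|\rho^i$. Since $|\eta^i-\eta'^i|\le i(\rho/2)^{i-1}|\eta-\eta'|$ for $|\eta|,|\eta'|\le\rho/2$ and $\sum_ii2^{1-i}=4$,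
\begin{equation}\label{eq:lip}
|\varphi(\eta)-\varphi(\eta')|\le\frac{4\|\varphi\|_{\sup}}{\rho}\,|\eta-\eta'|\qquad(|\eta|,|\eta'|\le\rho/2).
\end{equation}
If $\eta\in\mathcal{A}_{\rho'}$ has norm at most $\rho/2$, then $\varphi\circ\eta=\sum a_i\eta^i$ converges in $\mathcal{A}_{\rho'}$, and if $\|\lambda-1\|_{\sup}\le\frac12$, then $\lambda$ is invertible by the geometric series. Maps to $M$ are treated coordinatewise.

\begin{lemma}\label{lem:graph}
There are $\rho,\sigma\in(0,1)$ with $\rho\in|K^*|$, and $R_0\ge1$, depending only on $G$ and $\hat q$, with the following property. Let $f$ be regular with leading form $G$ and $R(f)=R=|c|\ge R_0$. Then for every $n\ge0$ there is an analytic map $\varphi_n:\{|\omega|\le\rho\}\to M$ with $\varphi_n(0)=0$, $|\varphi_n|\le\sigma$, and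
\[
f^{nm}\bigl(X(\hat q+\varphi_n(c/X))\bigr)\in K\hat q\qquad\text{for }|X|\ge R/\rho .
\]
\end{lemma}

In the coordinates $(\omega,v)$ near $q$ given by $x=X(\hat q+v)$, $\omega=c/X$, the hyperplane $H$ is $\omega=0$ and the line is $v=0$. The graph of $\varphi_{n+1}$ will be a branch of the preimage under $f^m$ of the graph of $\varphi_n$. The map $f^m$ contracts $\omega$ by a factor $R^{1-e}$ and acts on $v$ by a fixed invertible map up to small terms; this is why pulling back graphs does not increase them.

\begin{proof}
For $N=1$ we have $M=0$ and nothing to prove; let $N\ge2$ and $R\ge1$. Put $F^{(l)}(x)=c^{-d^l}f^l(cx)$. With $b=c^{d^l}$ we have $F^{(l+1)}=b^{-d}f(bF^{(l)})$, and $b^{-d}f(bx)=G+\sum b^{-i}f_i$ has lower coefficients of size at most $(R/|b|)^i\le1$. By induction on $l$,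
\[
c^{-e}f^m(cx)=G^m+\sum_{i=1}^{e}\Phi_i,\qquad \Phi_i\text{ homogeneous of degree }e-i,
\]
with coefficients bounded independently of $f$. Substitute $x=\omega^{-1}(\hat q+v)$ and use $c^e\omega^{-e}=X^e$:
\[
f^m\bigl(X(\hat q+v)\bigr)=X^e\Bigl(G^m(\hat q+v)+\sum_i\omega^i\Phi_i(\hat q+v)\Bigr)=X^e\bigl(\lambda(\omega,v)\,\hat q+\beta(\omega,v)\bigr),
\]
where $\lambda$ (scalar) and $\beta$ (with values in $M$) are polynomials of bounded degree with coefficients bounded independently of $f$, and $\lambda(0,0)=1$, $\beta(0,0)=0$. In the chart $v\mapsto[\hat q+v]$ of $H$ the map $g^m$ is $v\mapsto\beta(0,v)/\lambda(0,v)$, so its differential at $q$ is $A=\partial_v\beta(0,0)$. It is independent of $f$ and invertible by (i). Let $\alpha$ be the operator norm of $A^{-1}$.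

Put $w=\beta-\lambda Av$. Since $w(0,v)$ vanishes to second order at $v=0$, every monomial $\omega^iv^\gamma$ of $w$ has $i\ge1$ or $|\gamma|\ge2$. Changing one factor at a time gives $|\omega^iv^\gamma-\omega^iv'^\gamma|\le|\gamma|\rho^i\sigma^{|\gamma|-1}|v-v'|$ for $|\omega|\le\rho$ and $|v|,|v'|\le\sigma$. So there is $C\ge1$, independent of $f$, such that for $\rho,\sigma\le1$ and such $\omega,v,v'$, with $\lambda'=\lambda(\omega,v')$ and $w'=w(\omega,v')$,
\begin{gather*}
|\lambda-1|\le C(\rho+\sigma),\qquad|\lambda-\lambda'|\le C|v-v'|,\qquad |w|\le C(\rho+\sigma),\\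
|w-w'|\le C(\rho+\sigma)|v-v'|,\qquad |w(\omega,0)|\le C\rho.
\end{gather*}
Choose, in this order, $\sigma$ with $4C\sigma\le1$ and $48\alpha C^2\sigma\le1$; then $\rho\le\sigma$ in $|K^*|$ with $8\alpha C\rho\le\sigma$; then $R_0\ge1$ with $R_0^{e-1}\ge\max(4,\,32\alpha,\,64\alpha C\sigma/\rho)$. Let $R\ge R_0$. Then $|\lambda-1|\le\frac12$ and $|1/\lambda|\le2$. Put
\[
\epsilon=w/\lambda=\beta/\lambda-Av,\qquad\eta=c^{1-e}\omega^e/\lambda ,
\]
and note that $\eta=c/Y$ for $Y=X^e\lambda$. From $\epsilon-\epsilon'=(w-w')/\lambda+w'(\lambda'-\lambda)/(\lambda\lambda')$ and $1/\lambda-1/\lambda'=(\lambda'-\lambda)/(\lambda\lambda')$ we get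
\begin{gather*}
|\epsilon-\epsilon'|\le6C^2(\rho+\sigma)|v-v'|,\qquad|\epsilon(\omega,0)|\le2C\rho,\\
|\eta-\eta'|\le4CR^{1-e}|v-v'|,\qquad|\eta|\le2R^{1-e}\rho\le\rho/2 .
\end{gather*}

Take $\varphi_0=0$, and let $\varphi=\varphi_n$ be given. We look for $\psi$ such that $f^m$ maps the graph of $\psi$ into the graph of $\varphi$. Since $f^m(X(\hat q+v))=Y(\hat q+\beta/\lambda)$, the condition is $\beta/\lambda=\varphi(\eta)$ along $v=\psi(\omega)$, that is, $\psi$ is a fixed point of
\[
T(v)(\omega)=A^{-1}\bigl[\varphi\bigl(\eta(\omega,v(\omega))\bigr)-\epsilon(\omega,v(\omega))\bigr].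
\]
Let $\mathcal{B}$ be the complete metric space of analytic maps $v:\{|\omega|\le\rho\}\to M$ with $v(0)=0$ and $|v|\le\sigma$. For $v\in\mathcal{B}$ the map $T(v)$ is analytic, and $T(v)(0)=0$ because $\eta(0,0)=0$, $\varphi(0)=0$ and $\epsilon(0,0)=0$. By \eqref{eq:lip}, $T$ has Lipschitz constant at most
\[
\alpha\Bigl(12C^2\sigma+\frac{4\sigma}{\rho}\,4CR^{1-e}\Bigr)\le\frac14+\frac14,
\]
and, by \eqref{eq:lip} with $\eta'=0$, the map $T(0)$ has norm at most $\alpha(8\sigma R^{1-e}+2C\rho)\le\frac\sigma4+\frac\sigma4$. So $T$ maps $\mathcal{B}$ into itself and is a contraction. Let $\varphi_{n+1}=\psi$ be its fixed point. For $|X|\ge R/\rho$ we have $f^m(X(\hat q+\psi(c/X)))=Y(\hat q+\varphi_n(c/Y))$ with $|c/Y|\le\rho/2$, so $|Y|\ge R/\rho$, and $f^{nm}$ maps this point into $K\hat q$ by induction.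
\end{proof}

\subsection{Escape}

\begin{lemma}\label{lem:escape}
There is $C_0\geq1$, depending only on $G$, such that for every regular $f$ with leading form $G$ and $R(f)\geq1$, the inequality $|x|\ge C_0R(f)$ implies $|f^n(x)|\ge2^n|x|$ for all $n\ge0$.
\end{lemma}

\begin{proof}
Taking absolute values in \eqref{eq:null} gives $|x|^\mu\le C_1|x|^{\mu-d}|G(x)|$, so $|G(x)|\ge2c_0|x|^d$ with $c_0=1/(2C_1)$. Also $|f_i(x)|\le C_2R^i|x|^{d-i}$, where $R=R(f)$ and $C_2$ bounds the number of monomials of degree less than $d$. Choose $C_0\geq 1$ with $C_2\sum_{i=1}^dC_0^{-i}\le c_0$ and $c_0C_0^{d-1}\ge2$. If $|x|\ge C_0R$, then $|f(x)|\ge c_0|x|^d\ge2|x|$, and in particular $|f(x)|\geq C_0R$, so we can iterate.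
\end{proof}

\subsection{The contradiction}

Consider $j$ so large that
\[
R_j\ge R_0,\qquad rR_j^{1-d}\le\rho/2,\qquad |\hat q_1|R_j^d/r\ge C_0R_j .
\]
Choose $n_j$ with $2^{n_jm}|\hat q_1|R_j^d/r>\tau_j$; nothing controls the size of $n_j$. Let $\varphi^{(j)}$ be the map $\varphi_{n_j}$ of Lemma~\ref{lem:graph} for $f_j$ and $c_j$, and define, for $|t|\le r$,
\[
P_j(t)=\sum_{i\le L}t^{L-i}\,\mathcal{N}_{j,i}\bigl(\hat q+\varphi^{(j)}(c_j^{1-d}t)\bigr),\qquad P_j^0(t)=\sum_{i\le L}t^{L-i}\,\mathcal{N}_{j,i}(\hat q).
\]
Then $P_j\in\mathcal{A}_r$, $P_j(0)=\mathcal{N}_G(\hat q)=P(0)\ne0$, and $[P_j^0]=P$. By \eqref{eq:lip}, $|\varphi^{(j)}(c_j^{1-d}t)|\le(4\sigma/\rho)\,rR_j^{1-d}$, which tends to $0$ whatever the $n_j$ are. The $\mathcal{N}_{j,i}$ have bounded degrees and coefficients, so they are uniformly Lipschitz on bounded sets, and $\|P_j-P_j^0\|_{\sup}\to0$.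

\emph{For $U$-many $j$, the function $P_j$ has a zero $t_j$ with $|t_j|\le r$.} Let $K=\mathbb{C}$. Then $P_j^0\to P$ coefficientwise along $U$, so for $U$-many $j$ we have $|P_j-P|<\min_{|t|=r}|P|\le|P|$ on the circle $|t|=r$, where $P$ has no zero. By Rouch\'e's theorem $P_j$ has as many zeros in the disc as $P$, namely $\deg P\ge1$. Let $K$ be non-archimedean. By the Weierstrass preparation theorem, a nonzero series $\sum a_it^i\in\mathcal{A}_r$ has exactly $n$ zeros in the closed disc, where $n$ is the largest index maximizing $|a_i|r^i$; so it has a zero if $|a_\ell|r^\ell>|a_0|$ for some $\ell\ge1$. Let $\ell=\deg P$ and let $b_\ell$ be the leading coefficient of $P$. Since $|P(0)|$ is $|b_\ell|$ times the product of the absolute values of the roots, $|b_\ell|r^\ell>|P(0)|$. The coefficients $a_{j,\ell}$ of $P_j$ and $b_{j,\ell}$ of $P_j^0$ satisfy $|a_{j,\ell}-b_{j,\ell}|r^\ell\le\|P_j-P_j^0\|_{\sup}\to0$ and $\lim_U|b_{j,\ell}|=|b_\ell|$. So $|a_{j,\ell}|r^\ell>|P(0)|=|P_j(0)|$ for $U$-many $j$.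

Fix such a $j$. Since $P_j(0)\neq0$, we have $t_j\neq0$. Put $z=t_j^{-1}\bigl(\hat q+\varphi^{(j)}(c_j^{1-d}t_j)\bigr)$. Then $\mathcal{N}_j(z)=t_j^{-L}P_j(t_j)=0$, so by Lemma~\ref{lem:norm} $z=F_j(x)$ with $\det DF_j(x)=0$. Hence $c_jx\in C'_{f_j}$, and $y=c_j^dz=f_j(c_jx)$ is a critical value of $f_j$. With $X=c_j^d/t_j$ we have $c_j/X=c_j^{1-d}t_j$ and
\[
y=X\bigl(\hat q+\varphi^{(j)}(c_j/X)\bigr),\qquad|X|\ge R_j^d/r\ge R_j/\rho,\qquad|y|\ge|\hat q_1|R_j^d/r\ge C_0R_j .
\]
By Lemma~\ref{lem:graph}, the point $f_j^{n_jm}(y)$ lies in $K\hat q\cap f_j^{n_jm+1}(C'_{f_j})$, so its norm is at most $\tau_j$ by (iii). By Lemma~\ref{lem:escape} its norm is at least $2^{n_jm}|y|>\tau_j$. This contradiction shows that $R(f)$ is bounded on the normalized PCF maps with leading form $G$, which is the first part of Theorem~\ref{thm:bounded}. For $k=\mathbb{C}$ it gives a second proof of Proposition~\ref{prop:finite}, since a cofinite subset of $\mathbb{C}$ is unbounded.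

\subsection{Heights}

For a vector $a=(a_1,\dots,a_s)$ with entries in a number field $E'$, the height is
\[
h(a)=\sum_w\frac{[E'_w:\mathbb{Q}_w]}{[E':\mathbb{Q}]}\log\max(1,|a_1|_w,\dots,|a_s|_w),
\]
where $w$ runs over the places of $E'$, $\mathbb{Q}_w$ is the completion of $\mathbb{Q}$ at the place below $w$, and $|\cdot|_w$ extends the usual absolute value there. Northcott's theorem says that there are finitely many vectors of given length, bounded height and bounded degree over $\mathbb{Q}$.

Let $G$ be defined over the number field $E$, and let $f$ be a normalized PCF map with leading form $G$ over an algebraically closed field containing $E$. By Theorem~\ref{thm:more}(1) with $k_0=\overline{\mathbb{Q}}$, the coefficients of $f$ lie in a finite extension $E'$ of $E$. Let $S$ be the finite set of places $v$ of $E$ that are archimedean, or have residue characteristic at most $\max(d,N(d-1))$, or have $|\delta_I|_v\neq1$, or at which some coefficient of $G$ or of the $A_{ij}\in E[x]$ in \eqref{eq:null} is not integral. For each place $v$ fix an embedding of $E$ in $\mathbb{C}_v$, the completion of an algebraic closure of $E_v$. Every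 place $w\mid v$ of $E'$ comes from an embedding $E'\to\mathbb{C}_v$ extending it, and the image of $f$ is a normalized map over $\mathbb{C}_v$ with leading form $G$, PCF by Lemma~\ref{lem:pcf}. For $v\notin S$, Theorem~\ref{thm:integral} shows that the coefficients of $f$ are integral at $w$. For $v\in S$, the first part of Theorem~\ref{thm:bounded} over $\mathbb{C}_v$ bounds them by a constant $C_v(G)$. Since $\sum_{w\mid v}[E'_w:E_v]=[E':E]$, the height of the coefficient vector of $f_1,\dots,f_d$ is at most
\[
\sum_{v\in S}\frac{[E_v:\mathbb{Q}_v]}{[E:\mathbb{Q}]}\log\max(1,C_v(G)),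
\]
which does not depend on $f$. Northcott's theorem gives the last statement, and Theorem~\ref{thm:bounded} is proved.

\begin{thebibliography}{9}

\bibitem{slides}
\emph{The critical height of an endomorphism of projective space},
\texttt{https://math.mit.edu/\textasciitilde drew/vantage/IngramSlides.pdf}.

\bibitem{DH}
Douady and Hubbard, \emph{Acta Math.} 171 (1993).

\bibitem{Fak}
Fakhruddin, \emph{J. Ramanujan Math. Soc.} 18 (2003).

\bibitem{McM}
McMullen, \emph{Ann. of Math.} 125 (1987).

\end{thebibliography}
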